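\title{Global parametrization of real finite-gap KdV solutions by wave numbers and frequencies}

\begin{abstract}
A real $n$-gap solution of the Korteweg--de Vries equation is built from a hyperelliptic curve with real branch points $E_1<\dots<E_{2n+1}$, and the curve determines a wave number vector $\mathbf V$, a frequency vector $\mathbf W$ and a constant $c$. The map $\mathbf E\mapsto(\mathbf V,\mathbf W,c)$ is known to have nonvanishing Jacobian. We prove that it is injective, hence a diffeomorphism onto its image. The proof replaces $\mathbf E$ by global coordinates consisting of the wave numbers, $n$ positive actions and $c$, and shows that for fixed wave numbers and $c$ the frequencies are the gradient of a strictly concave function of the actions. We also extend the parametrization to curves with closed gaps and determine the image for $n=1$.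
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $n\ge1$. A real $n$-gap solution of the Korteweg--de Vries equation
\[
u_t=6uu_x+u_{xxx}
\]
is built from its spectral curve, the hyperelliptic Riemann surface
\[
\Gamma:\quad z^2=R(\lambda)=\prod_{i=1}^{2n+1}(\lambda-E_i),
\]
with real branch points $E_1<\dots<E_{2n+1}$ and $E_{2n+2}=\infty$. The solution is given by the Its--Matveev formula
\begin{equation}\label{eq:IM}
u(t,x)=2\partial_x^2\log\Theta\bigl(i(\mathbf Vx+\mathbf Wt+\mathbf D)\bigr)+c ,
\end{equation}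
where $\Theta$ is the theta function with period matrix $(2\pi i\,\mathrm{Id}_n,B)$, $B$ is the Riemann matrix of $\Gamma$, the phase $\mathbf D\in\mathbb R^n/2\pi\mathbb Z^n$ is free, and $(\mathbf V,\mathbf W,c)\in\mathbb R^{2n+1}$ is determined by $\Gamma$. Thus $u-c$ is a function on the torus $\mathbb R^n/2\pi\mathbb Z^n$ read along a linear flow: $\mathbf V$ is the vector of wave numbers in $x$, and $\mathbf W$ is the vector of frequencies in $t$. Formula \eqref{eq:IM} explains the interest of these quantities; the proofs use only the following definitions.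

Let $(a_i,b_i)_{i=1}^n$ be a canonical basis of cycles on $\Gamma$, that is, a basis of $H_1(\Gamma,\mathbb Z)$ with intersection numbers $a_i\circ a_j=b_i\circ b_j=0$, $a_i\circ b_j=\delta_{ij}$, in which $a_i$ is the closed curve lying over the segment $[E_{2i},E_{2i+1}]$. The basis is chosen continuously in $\mathbf E=(E_1,\dots,E_{2n+1})$. Put $S=E_1+\dots+E_{2n+1}$ and
\begin{equation}\label{eq:PQ}
\begin{gathered}
d\Omega_1=\frac{P(\lambda)}{2z}\,d\lambda,\qquad d\Omega_2=\frac{3Q(\lambda)}{2z}\,d\lambda,\\
P=\lambda^n+\sum_{k=0}^{n-1}\alpha_k\lambda^k,\qquad Q=\lambda^{n+1}-\tfrac12S\lambda^n+\sum_{k=0}^{n-1}\beta_k\lambda^k,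
\end{gathered}
\end{equation}
where the real constants $\alpha_k,\beta_k$ are fixed by $\oint_{a_j}d\Omega_1=\oint_{a_j}d\Omega_2=0$ for $j=1,\dots,n$. Then
\[
V_j=\oint_{b_j}d\Omega_1,\qquad W_j=\oint_{b_j}d\Omega_2 ,
\]
and $c$ is read off from the expansion in the local parameter $s=\lambda^{-1/2}$ at infinity,
\begin{equation}\label{eq:s}
d\Omega_1=-\bigl(s^{-2}+Kc+O(|s|^2)\bigr)\,ds,\qquad d\Omega_2=-3\bigl(s^{-4}+O(1)\bigr)\,ds,
\end{equation}
where $K\ne0$ is a fixed constant independent of $\mathbf E$. We abbreviate $\kappa=Kc$. On the domain $\mathcal E=\{E_1<\dots<E_{2n+1}\}\subset\mathbb R^{2n+1}$ this defines an analytic map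
\begin{equation}\label{eq:map}
\mathcal E\to\mathbb R^{2n+1},\qquad\mathbf E\mapsto(\mathbf V,\mathbf W,c).
\end{equation}
It is known (a theorem stated by I.~Krichever) that the Jacobian of \eqref{eq:map} never vanishes. The problem, taken from \cite{source}, is to decide whether \eqref{eq:map} is a diffeomorphism of $\mathcal E$ onto its image, or equivalently whether it is injective: do the wave numbers, the frequencies and the constant $c$ determine the spectral curve?

\subsection{What to expect}

A nonvanishing Jacobian separates nearby curves only; the map $(x,y)\mapsto(e^x\cos y,e^x\sin y)$ has nonvanishing Jacobian on the convex domain $\mathbb R^2$ and is not injective. The simplest cases nevertheless suggest a positive answer. For $n=0$ the curve is $z^2=\lambda-E_1$, there are no cycles, and $\kappa=E_1/2$ determines $E_1$. For $n=1$ the substitutions $\mathbf E\mapsto a\mathbf E+b$ act on the data explicitly (Lemma~\ref{lem:sym}); one combination of $V_1,W_1,c$ is invariant, and the question is whether it determines the one remaining parameter $(E_2-E_1)/(E_3-E_1)\in(0,1)$.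 A nonvanishing Jacobian gives a nonvanishing derivative, and a function on an interval with nonvanishing derivative is injective. For $n\ge2$ the symmetries leave $2n-1\ge3$ parameters, and this argument is lost.

Its substitute in higher dimension is monotonicity. If $U\subset\mathbb R^n$ is convex and $F:U\to\mathbb R^n$ is a $C^1$ map with $\xi\cdot DF(x)\xi<0$ for all $x\in U$ and $\xi\ne0$, then $F$ is injective, because $\tau\mapsto F(x+\tau\xi)\cdot\xi$ is strictly decreasing along every segment in $U$. We find coordinates on $\mathcal E$ in which this principle applies.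

\subsection{Results}

\begin{theorem}\label{thm:A}
For every $n\ge1$ the map \eqref{eq:map} is injective and has nonvanishing Jacobian on $\mathcal E$. Hence it is a real-analytic diffeomorphism of $\mathcal E$ onto its image, which is open.
\end{theorem}

The proof does not use the nondegeneracy theorem; it re-proves it. To describe the coordinates, call $G_j=[E_{2j},E_{2j+1}]$, $1\le j\le n$, the \emph{gaps}, and $\Lambda_j=[E_{2j+1},E_{2j+2}]$, $0\le j<n$, and $\Lambda_n=[E_{2n+1},\infty)$ the \emph{bands}. Let $\sqrt R$ be the branch in the closed upper half plane that is positive on $(E_{2n+1},\infty)$. The \emph{quasimomentum} and the \emph{quasienergy} are the functions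
\begin{equation}\label{eq:pq}
p(\lambda)=\int_{E_1}^\lambda\frac{P}{2\sqrt R}\,d\lambda,\qquad q(\lambda)=\int_{E_1}^\lambda\frac{3Q}{2\sqrt R}\,d\lambda,\qquad\operatorname{Im}\lambda\ge0,
\end{equation}
and we put, for $1\le j\le n$,
\begin{equation}\label{eq:vwI}
v_j=p(E_{2j}),\qquad w_j=q(E_{2j}),\qquad I_j=\int_{G_j}\operatorname{Im}p\,d\lambda .
\end{equation}
We show in Section~\ref{sec:pq} that $V_j=2\sigma_jv_j$ and $W_j=2\sigma_jw_j$ with signs $\sigma_j=\pm1$ independent of $\mathbf E$, that $v$ lies in $\Delta=\{0<v_1<\dots<v_n\}$, and that the \emph{actions} $I_j$ are positive. The action $I_j$ measures the size of the $j$-th gap: all these quantities extend continuously to the set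
\[
\mathcal E^*=\{E_1<E_2\le E_3<E_4\le E_5<\dots<E_{2n}\le E_{2n+1}\},
\]
in which gaps may be closed, and $I_j=0$ exactly when $G_j$ is a point.

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(i)] The map $\Phi:\mathbf E\mapsto(v,I,c)$ is a real-analytic diffeomorphism of $\mathcal E$ onto $\mathcal T=\Delta\times(0,\infty)^n\times\mathbb R$. It extends to a homeomorphism of $\mathcal E^*$ onto $\mathcal T^*=\Delta\times[0,\infty)^n\times\mathbb R$.
\item[(ii)] For fixed $(v,c)$ we have $w=\nabla_I\mathcal H$ on $(0,\infty)^n$, and the Hessian of $\mathcal H$ is negative definite. Here $\mathcal H=\pi H$, where $-H$ is the coefficient of $\lambda^{-5/2}$ in the expansion of $p$ at infinity.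
\item[(iii)] If two different points of $\mathcal E^*$ have the same $(v,c)$, and $(w,I)$, $(w^\circ,I^\circ)$ are their remaining data, then $\sum_j(w_j-w_j^\circ)(I_j-I_j^\circ)<0$. The map $(\mathbf V,\mathbf W,c)$ extends continuously to $\mathcal E^*$, and the extension is a homeomorphism onto its image. In particular $\sum_jI_j\,(w_j-v_j^3-3Kc\,v_j)<0$ on $\mathcal E$.
\item[(iv)] For $n=1$ the image of \eqref{eq:map} is exactly $\{v>0,\ c\in\mathbb R,\ w<v^3+3Kc\,v\}$, where $V_1=2\sigma_1v$, $W_1=2\sigma_1w$.
\end{itemize}
\end{theorem}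

\subsection{Plan of the proof}

Two curves with the same $(\mathbf V,\mathbf W,c)$ lie in one fiber of the map $(v,c)$, so we must show that $w$ is injective on each fiber. Section~\ref{sec:var} studies variations along a fiber; a contour integral expresses $\sum_j\delta w_j\,\delta I_j$ as a diagonal quadratic form whose coefficients are the residues of $Q/P$. For $n=1$ every term is explicit, and Section~\ref{sec:one} solves the one-gap problem completely. For general $n$ two things remain. The residues must be shown to be negative (Section~\ref{sec:sign}), which gives the infinitesimal monotonicity of $I\mapsto w$. And the actions must be shown to map each fiber diffeomorphically onto the convex set $(0,\infty)^n$ (Section~\ref{sec:global}). Section~\ref{sec:proofs} combines the two.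

\section{Quasimomentum, quasienergy and actions}\label{sec:pq}

Let $\mathbb C_+$ be the open upper half plane and $\overline{\mathbb C}_+$ its closure. For real $x$, powers of $\lambda-x$ on $\overline{\mathbb C}_+$ are taken with $\arg(\lambda-x)\in[0,\pi]$. We use the reflection principle in two forms: if $f$ is analytic in $\mathbb C_+$ and continuous up to an open real interval, then $\overline{f(\bar\lambda)}$ continues $f$ across the interval when $f$ is real there, and $-\overline{f(\bar\lambda)}$ does when $f$ is imaginary there. It is convenient to treat the ray $G_0=(-\infty,E_1]$ as a zeroth gap, with $v_0=w_0=0$; the band $\Lambda_j$ follows $G_j$ for $0\le j\le n$.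

\subsection{The normalized polynomials}

The compactness argument of Section~\ref{sec:global} produces curves with closed gaps as limits, so we work on $\mathcal E^*$ from the start. For $\mathbf E\in\mathcal E^*$ let $\sqrt R=\prod_i(\lambda-E_i)^{1/2}$ on $\overline{\mathbb C}_+$. For real $\lambda$ each $E_i>\lambda$ contributes a factor $i$; there are $2(n-j)$ of them inside $\Lambda_j$ and $2(n-j)+1$ inside $G_j$. Hence
\begin{equation}\label{eq:root}
\sqrt R=(-1)^{n-j}\sqrt{|R|}\ \text{ on }\Lambda_j,\qquad\sqrt R=i(-1)^{n-j}\sqrt{|R|}\ \text{ on }G_j,\qquad0\le j\le n .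
\end{equation}
In particular $R<0$ inside an open gap. Reflection across the bands continues $\sqrt R$ to a single-valued analytic function without zeros on $D=\mathbb C\setminus(G_0\cup\dots\cup G_n)$. For $1\le j\le n$ let $C_j\subset D$ be a positively oriented circle with center on $\mathbb R$ that crosses $\mathbb R$ in the interiors of $\Lambda_{j-1}$ and $\Lambda_j$ (Figure~\ref{fig:loops}). The cycle $a_j$ degenerates when the gap closes, but $C_j$ does not, and the same $C_j$ serves for all $\mathbf E$ near a given point of $\mathcal E^*$.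

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-2,0)--(8,0);
\draw[line width=2.2pt] (0,0)--(1.5,0) (3,0)--(4.5,0) (6,0)--(8,0);
\foreach \x/\i in {0/1,1.5/2,3/3,4.5/4,6/5} {\fill (\x,0) circle (2pt); \node[below] at (\x,-0.05) {$E_{\i}$};}
\foreach \x/\i in {2.2/1,5.05/2} {\draw[fill=white] (\x,0) circle (1.8pt); \node[above] at (\x,0.05) {$\mu_{\i}$};}
\draw (2.25,0) circle (1.25);
\node[above] at (2.25,1.25) {$C_1$};
\draw[dashed] (2.3,0) ellipse (3.3 and 2);
\node at (5.3,1.5) {$\ell_2$};
\end{tikzpicture}
\caption{The $\lambda$-plane for $n=2$. Bands are thick; the gaps and the ray $(-\infty,E_1]$ are thin. The polynomial $P$ has one zero $\mu_j$ in each gap. The circle $C_1$ surrounds the first gap and crosses the adjacent bands; the loop $\ell_2$ surrounds $E_1,\dots,E_4$, crosses the ray and the second gap, and computes the periods $V_2$, $W_2$ up to sign.}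
\label{fig:loops}
\end{figure}

Let $f$ be a real polynomial. If $G_j$ is open, shrink $C_j$ onto it. The values of $f/\sqrt R$ on the lower side are the conjugates, that is the negatives, of those on the upper side, and the upper side is traversed from right to left. If $G_j$ is closed, then $\sqrt R=(\lambda-E_{2j})\,r(\lambda)$ near $E_{2j}$ with $r$ analytic and $r(E_{2j})$ real and nonzero. Thus
\begin{equation}\label{eq:loop}
\oint_{C_j}\frac{f\,d\lambda}{\sqrt R}=
\begin{cases}
\displaystyle-2\int_{G_j}\frac{f\,d\lambda}{\sqrt R}=2i(-1)^{n-j}\int_{G_j}\frac{f\,d\lambda}{\sqrt{|R|}}, & G_j\text{ open},\\[3mm]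
2\pi i\,f(E_{2j})/r(E_{2j}), & G_j\text{ closed}.
\end{cases}
\end{equation}

\begin{lemma}\label{lem:norm}
Let $\mathbf E\in\mathcal E^*$.
\begin{itemize}
\item[(a)] If $f$ is a real polynomial with $\oint_{C_j}f/\sqrt R\,d\lambda=0$, then $f$ has a zero in $G_j$, in the interior if $G_j$ is open. If this holds for all $j$ and $\deg f\le n-1$, then $f=0$.
\item[(b)] There are unique real polynomials $P,Q$ of the form \eqref{eq:PQ} with $\oint_{C_j}P/\sqrt R\,d\lambda=\oint_{C_j}Q/\sqrt R\,d\lambda=0$ for all $j$. Their coefficients are continuous on $\mathcal E^*$ and real-analytic on $\mathcal E$, and on $\mathcal E$ they are the polynomials of the problem.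
\item[(c)] Let $J$ be the set of closed gaps, and let the \emph{reduced curve} be obtained by deleting $E_{2j},E_{2j+1}$ for $j\in J$; it has $n-|J|$ gaps, all open. Then $\sqrt R,P,Q$ are the corresponding objects of the reduced curve multiplied by $\prod_{j\in J}(\lambda-E_{2j})$. In particular the two curves have the same $p$ and $q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:loop}, $f$ either vanishes at the closed gap or cannot keep a strict sign inside the open gap. The $n$ gaps are disjoint, so the second assumption gives $n$ distinct zeros.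

(b) The conditions are linear systems for $(\alpha_k)$ and $(\beta_k)$ with matrix $\oint_{C_j}\lambda^k/\sqrt R\,d\lambda$, $0\le k\le n-1$. By \eqref{eq:loop} the matrix and the right sides are $i$ times real, and by (a) the matrix is invertible. With $C_j$ fixed, the integrands depend continuously on $\mathbf E\in\mathcal E^*$ and analytically on $\mathbf E\in\mathcal E$; Cramer's rule gives the same for the solutions. On $\mathcal E$ we have $\oint_{a_j}f\,d\lambda/z=\pm2\int_{G_j}f/\sqrt R\,d\lambda$, so the conditions are those of the problem.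

(c) For $\sqrt R$ this is the definition. By (a), $P$ and $Q$ vanish at the distinct points $E_{2j}$, $j\in J$. The quotients are monic of degrees $n-|J|$ and $n-|J|+1$, the second coefficient of the quotient of $Q$ is $-\frac12S+\sum_JE_{2j}=-\frac12\bigl(S-2\sum_JE_{2j}\bigr)$, as required for the reduced curve, and the conditions at the open gaps have unchanged integrands. Uniqueness in (b) finishes the proof.
\end{proof}

Formulas \eqref{eq:pq} and \eqref{eq:vwI} now define $p,q,v,w,I$ on $\mathcal E^*$.

\subsection{Signs and behavior at infinity}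

Everything in this paper rests on the signs in the next lemma, and this is where the reality and the order of the branch points enter. Write $p',q'$ for the derivatives in $\lambda$, and $g=\operatorname{Im}p$ on $\mathbb R$.

\begin{lemma}\label{lem:signs}
Let $\mathbf E\in\mathcal E$.
\begin{itemize}
\item[(a)] $P$ has one simple zero $\mu_j$ in the interior of each gap $G_j$, $1\le j\le n$, and no other zeros.
\item[(b)] $p$ and $q$ are real on the bands, and $p'>0$ inside the bands. On $G_j$, $0\le j\le n$, we have $\operatorname{Re}p=v_j$ and $\operatorname{Re}q=w_j$. Hence $v\in\Delta$, and $\operatorname{Re}p$ is nondecreasing on $\mathbb R$.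
\item[(c)] $g'>0$ on $(E_{2j},\mu_j)$, $g'<0$ on $(\mu_j,E_{2j+1})$ and on $(-\infty,E_1)$. Hence $g>0$ inside each $G_j$, and $I_j>0$.
\item[(d)] For large $|\lambda|$, $p$ and $q$ are convergent series in the powers $\lambda^{1/2-k}$ and $\lambda^{3/2-k}$, $k\ge0$, with real coefficients analytic in $\mathbf E$, and
\begin{equation}\label{eq:inf}
\begin{gathered}
p=\lambda^{1/2}-\kappa\lambda^{-1/2}+O(\lambda^{-3/2}),\qquad q=\lambda^{3/2}+O(\lambda^{-1/2}),\\
\kappa=\tfrac12S+\alpha_{n-1}=\tfrac12S-\textstyle\sum_j\mu_j .
\end{gathered}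
\end{equation}
\item[(e)] $\operatorname{Im}p\ge0$ on $\overline{\mathbb C}_+$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) follows from Lemma~\ref{lem:norm}(a), since $\deg P=n$.

(b), (c) By \eqref{eq:root}, $p'$ and $q'$ are real on bands and imaginary on each $G_j$. Their integrals over each gap vanish by the normalization. Starting from $p(E_1)=q(E_1)=0$ and moving along $\mathbb R$, we see that $p,q$ are real on bands and have constant real part on each $G_j$. On $\Lambda_j$ the monic polynomial $P$ has $n-j$ zeros to the right, so it has the sign $(-1)^{n-j}$ of $\sqrt R$, and $p'>0$. On $G_j$, \eqref{eq:root} gives $g'=-(-1)^{n-j}P/(2\sqrt{|R|})$. The sign of $P$ is $(-1)^{n-j}$ to the right of $\mu_j$ (everywhere, if $j=0$) and opposite to the left. Since $g$ vanishes at all $E_i$, it is positive inside each $G_j$.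

(d) For $|\lambda|>\max|E_i|$ we have $1/\sqrt R=\lambda^{-n-1/2}\prod_i(1-E_i/\lambda)^{-1/2}=\lambda^{-n-1/2}\bigl(1+\frac12S\lambda^{-1}+\cdots\bigr)$. Therefore
\[
p'=\tfrac12\lambda^{-1/2}\bigl(1+(\tfrac12S+\alpha_{n-1})\lambda^{-1}+\cdots\bigr),\qquad q'=\tfrac32\lambda^{1/2}\bigl(1+O(\lambda^{-2})\bigr),
\]
and the coefficients are polynomials in $E_i,\alpha_k,\beta_k$. Substituting $d\lambda=-2s^{-3}ds$ gives $d\Omega_1=-(s^{-2}+\frac12S+\alpha_{n-1}+\cdots)\,ds$, which identifies $\kappa$ by \eqref{eq:s}; also $\alpha_{n-1}=-\sum\mu_j$. Integrate term by term. The constant of integration is real, because $p$, $q$ and the half-integer powers are real for $\lambda\to+\infty$, and imaginary, because all of them are imaginary for $\lambda\to-\infty$. So it is zero.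

(e) The function $\operatorname{Im}p$ is harmonic in $\mathbb C_+$ and continuous on $\overline{\mathbb C}_+$. On the boundary of the half disc of radius $\varrho$ it is at least $-O(\varrho^{-1/2})$, by (b), (c) on the diameter and by \eqref{eq:inf} on the arc. Apply the minimum principle and let $\varrho\to\infty$.
\end{proof}

On $\mathcal E^*$ we define $c$ by $Kc=\kappa=\frac12S+\alpha_{n-1}$, which is again minus the coefficient of $\lambda^{-1/2}$ in $p$. By Lemma~\ref{lem:norm}(c) a curve and its reduced curve have the same $c$, and the same $v_j,w_j,I_j$ at the open gaps; a closed gap is an interior point of a band of the reduced curve. Hence on $\mathcal E^*$ we still have $v\in\Delta$, and $I_j=0$ if and only if $G_j$ is closed.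

When all gaps are closed the reduced curve has $n=0$. The definitions make sense with $P=1$, $Q=\lambda-\frac12E_1$, and give $p=(\lambda-E_1)^{1/2}$, $\kappa=\frac12E_1$ and $q'=3Qp'=(3p^2+\frac32E_1)p'$. Thus $q=p^3+3\kappa p$, and
\begin{equation}\label{eq:free}
w_j=v_j^3+3\kappa v_j\quad(1\le j\le n)\qquad\text{when all gaps are closed.}
\end{equation}
The last inequality in Theorem~\ref{thm:B}(iii) says that opening gaps lowers the frequencies below this cubic law, on average with weights $I_j$.

\begin{lemma}\label{lem:sym}
Let $\mathbf E\in\mathcal E^*$, $a>0$, $b\in\mathbb R$. Under $\mathbf E\mapsto a\mathbf E$, the data $(v,w,I,\kappa)$ go to $(a^{1/2}v,a^{3/2}w,a^{3/2}I,a\kappa)$. Under $\mathbf E\mapsto\mathbf E+b=(E_1+b,\dots,E_{2n+1}+b)$ they go to $(v,w+\frac32bv,I,\kappa+\frac12b)$.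
\end{lemma}

\begin{proof}
For the scaling, $a^nP(\lambda/a)$ and $a^{n+1}Q(\lambda/a)$ have the required form and normalization, and the new root is $a^{n+1/2}\sqrt R(\lambda/a)$; so the new $p,q$ are $a^{1/2}p(\lambda/a)$ and $a^{3/2}q(\lambda/a)$. For the shift the new polynomials are $P(\lambda-b)$ and $Q(\lambda-b)+\frac b2P(\lambda-b)$; the latter has second coefficient $-(n+1)b-\frac12S+\frac12b=-\frac12(S+(2n+1)b)$. So the new $p,q$ are $p(\lambda-b)$ and $q(\lambda-b)+\frac32b\,p(\lambda-b)$, and $p(\lambda-b)=\lambda^{1/2}-(\kappa+\frac12b)\lambda^{-1/2}+\cdots$.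
\end{proof}

\subsection{Dependence on the branch points}

The definitions \eqref{eq:vwI} evaluate $p$ and $q$ at moving branch points, where they are not smooth. We move the evaluation to the fixed circles $C_j$. By Lemma~\ref{lem:signs}(b), reflection continues $p$ and $q$ to $D$, with conjugate boundary values on the two sides of a gap. We claim that on $\mathcal E^*$
\begin{equation}\label{eq:loops}
I_j=\frac i2\oint_{C_j}p\,d\lambda,\qquad v_j=\frac1{2\pi i}\oint_{C_j}\frac{p\,d\lambda}{y_j},\qquad w_j=\frac1{2\pi i}\oint_{C_j}\frac{q\,d\lambda}{y_j},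
\end{equation}
where $y_j=\sqrt{(\lambda-E_{2j})(\lambda-E_{2j+1})}$ is analytic off $G_j$ and $\sim\lambda$ at infinity. Let $G_j$ be open. Shrinking $C_j$ gives $\oint p\,d\lambda=\int_{G_j}\bigl((v_j-ig)-(v_j+ig)\bigr)d\lambda=-2iI_j$. The functions $p-v_j$, $q-w_j$ and $y_j$ all change sign across $G_j$ and are $O(|\lambda-E_i|^{1/2})$ at its ends, where $y_j$ has exactly this order. So $(p-v_j)/y_j$ and $(q-w_j)/y_j$ extend analytically to the disc bounded by $C_j$ and have zero integral, while $\oint_{C_j}d\lambda/y_j=2\pi i$. If $G_j$ is closed, then $p,q$ are analytic in the disc by Lemma~\ref{lem:norm}(c), $y_j=\lambda-E_{2j}$, and \eqref{eq:loops} is Cauchy's theorem and formula.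

It remains to control $p$ and $q$ away from the branch points. By \eqref{eq:inf}, integrating along the vertical ray from $\lambda\in\overline{\mathbb C}_+$,
\begin{equation}\label{eq:frominf}
p(\lambda)=\lambda^{1/2}-\int_\lambda^{\lambda+i\infty}\!\bigl(p'(t)-\tfrac12t^{-1/2}\bigr)dt,\qquad q(\lambda)=\lambda^{3/2}-\int_\lambda^{\lambda+i\infty}\!\bigl(q'(t)-\tfrac32t^{1/2}\bigr)dt .
\end{equation}

\begin{lemma}\label{lem:conv}
Let $\mathbf E^k\in\mathcal E^*$ converge to a point $\mathbf E^*\in\mathbb R^{2n+1}$, not necessarily in $\mathcal E^*$, and let the polynomials $P_k$ converge coefficientwise to $P_*$. Then $p_k$ converges locally uniformly on $\overline{\mathbb C}_+\setminus\{E_i^*\}$ to the function $p_*$ given by \eqref{eq:frominf} with $p_*'=\frac12P_*/\prod_i(\lambda-E_i^*)^{1/2}$. The same holds for $q_k$ if $Q_k$ converges.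
\end{lemma}

\begin{proof}
We have $p_k'\to p_*'$ locally uniformly on $\overline{\mathbb C}_+\setminus\{E_i^*\}$. Since the $E_i^k$ and the coefficients are bounded, the integrands in \eqref{eq:frominf} are $O(|t|^{-3/2})$ near infinity uniformly in $k$. For $\lambda$ in a compact subset of $\overline{\mathbb C}_+\setminus\{E_i^*\}$ the rays stay at a positive distance from the $E_i^*$, so $p_k(\lambda)-p_*(\lambda)=-\int(p_k'-p_*')\,dt\to0$ uniformly. The proof for $q$ is the same, with the second formula in \eqref{eq:frominf}.
\end{proof}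

\begin{lemma}\label{lem:cont}
The functions $v_j,w_j,I_j,c$ are continuous on $\mathcal E^*$ and real-analytic on $\mathcal E$.
\end{lemma}

\begin{proof}
For $c$ use Lemma~\ref{lem:norm}(b). If $\mathbf E^k\to\mathbf E^*$ in $\mathcal E^*$, then $P_k,Q_k$ converge to the polynomials of $\mathbf E^*$, so $p_k,q_k$ converge uniformly on the upper half of $C_j$ by Lemma~\ref{lem:conv}, on the lower half by reflection, and \eqref{eq:loops} gives continuity. Near $\mathbf E^0\in\mathcal E$, the integrands of \eqref{eq:frominf} extend holomorphically to complex $\mathbf E$, with the same uniform bounds, for $t$ on the rays issuing from the upper half of $C_j$: write $(t-E_i)^{1/2}=(t-E_i^0)^{1/2}\bigl(1-\frac{E_i-E_i^0}{t-E_i^0}\bigr)^{1/2}$ and use Lemma~\ref{lem:norm}(b). Hence $p,q$ are analytic in $\mathbf E$ uniformly on $C_j$, and \eqref{eq:loops} gives analyticity.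
\end{proof}

The same argument shows that $p$ and $q$ are jointly analytic in $(\lambda,\mathbf E)$ near any $(\lambda^0,\mathbf E^0)$ with $\lambda^0\in\overline{\mathbb C}_+\setminus\{E_i^0\}$, which allows us to differentiate in $\mathbf E$ below.

\subsection{The periods}

\begin{lemma}\label{lem:periods}
There are signs $\sigma_j=\pm1$, independent of $\mathbf E\in\mathcal E$, with $V_j=2\sigma_jv_j$, $W_j=2\sigma_jw_j$.
\end{lemma}

\begin{proof}
Let $\ell_j$ be a simple loop in the $\lambda$-plane that encloses $E_1,\dots,E_{2j}$ and meets $\mathbb R$ only at a point $\lambda_0<E_1$ and a point $\lambda_1$ inside $G_j$, transversally (Figure~\ref{fig:loops}). Lift it to $\Gamma$, starting at $\lambda_0$ on the sheet $z=\sqrt R$ and running to $\lambda_1$ in $\overline{\mathbb C}_+$; this half contributes $p(\lambda_1)-p(\lambda_0)$ to the integral of $d\Omega_1$. Since $\sqrt R$ is imaginary on $G_j$, its continuation through $G_j$ is $-\overline{\sqrt R(\bar\lambda)}$, and a primitive of $d\Omega_1$ on the return path is $-\overline{p(\bar\lambda)}$. The return path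 contributes $\overline{p(\lambda_1)-p(\lambda_0)}$, and it ends at the starting point because $\sqrt R(\lambda_0)$ is imaginary. So the lift is a cycle $\tilde\ell_j$ with $\oint_{\tilde\ell_j}d\Omega_1=2\operatorname{Re}(p(\lambda_1)-p(\lambda_0))=2v_j$; replacing $p$ by $q$ gives $\oint_{\tilde\ell_j}d\Omega_2=2w_j$.

The cycle $\tilde\ell_j$ crosses $a_j$ once, at a point over $\lambda_1$, and meets no other $a_i$. Hence for a suitable sign $\sigma_j$ the cycle $b_j-\sigma_j\tilde\ell_j$ has zero intersection number with every $a_i$; expanded in the canonical basis, it is then an integer combination of the $a_i$. The differentials $d\Omega_1,d\Omega_2$ have their only pole at infinity, with zero residue by \eqref{eq:s}, so their periods depend only on homology classes, and the $a$-periods vanish. This gives the formulas. Finally $\sigma_j=V_j/(2v_j)$ is continuous on the connected set $\mathcal E$, hence constant.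
\end{proof}

Continuity of the basis is used only in the last sentence. Since $v_j>0$, the sign $\sigma_j$ is the sign of $V_j$, so $(\mathbf V,\mathbf W)$ determines $(v,w)$ for any choice of orientations. From now on we study the map $(v,w,c)$ in place of \eqref{eq:map}.

\section{Variations with fixed wave numbers}\label{sec:var}

Fix $\mathbf E\in\mathcal E$. For a tangent vector $\delta\mathbf E\in\mathbb R^{2n+1}$ we write $\delta$ for the derivative in this direction, taken at fixed $\lambda$ for $p$ and $q$. We call $\delta\mathbf E$ \emph{vertical} if $\delta v=0$ and $\delta c=0$.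

The boundary values of $p$ and $q$ are real or have constant real part on each piece of $\mathbb R$. Imaginary parts of products therefore isolate the quantities $v_j$, $w_j$, $I_j$, and the following form of Cauchy's theorem turns this into identities. It is used four times.

\begin{lemma}\label{lem:cauchy}
Let $f$ be analytic in $\mathbb C_+$ and continuous on $\overline{\mathbb C}_+\setminus X$, where $X\subset\mathbb R$ is finite. Suppose that $f=r_x(\lambda-x)^{-1}+O(|\lambda-x|^{-1/2})$ near each $x\in X$ and $f=f_0+f_1\lambda^{-1}+O(|\lambda|^{-3/2})$ at infinity, with real $r_x,f_0,f_1$. Then $\operatorname{Im}f$ is integrable on $\mathbb R$, and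
\[
\int_{\mathbb R}\operatorname{Im}f\,d\lambda=\pi\Bigl(\sum_{x\in X}r_x-f_1\Bigr).
\]
\end{lemma}

\begin{proof}
On $\mathbb R$ the explicit terms are real, so $\operatorname{Im}f$ obeys the bounds of the remainders. Integrate $f$ over the boundary of the upper half disc of radius $\varrho$ with half discs of radius $\epsilon$ around $X$ removed. A small arc, run clockwise, contributes $-i\pi r_x+O(\epsilon^{1/2})$, and the large arc contributes $-2\varrho f_0+i\pi f_1+O(\varrho^{-1/2})$. The total is $0$; take imaginary parts and let $\epsilon\to0$, $\varrho\to\infty$.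
\end{proof}

We need the behavior of $\delta p,\delta q$ at a branch point $E_i$; let $j=\lfloor i/2\rfloor$, so that $p(E_i)=v_j$, $q(E_i)=w_j$. Near $E_i$ we have $p'=(\lambda-E_i)^{-1/2}\phi(\lambda,\mathbf E)$ with $\phi=\frac12P/\prod_{k\ne i}(\lambda-E_k)^{1/2}$ jointly analytic. Substituting $t=E_i+\tau(\lambda-E_i)$ in $\int_{E_i}^\lambda p'(t)\,dt$ gives
\[
p=v_j+(\lambda-E_i)^{1/2}A_i(\lambda,\mathbf E),\qquad A_i=\int_0^1\tau^{-1/2}\phi\bigl(E_i+\tau(\lambda-E_i),\mathbf E\bigr)d\tau ,
\]
with $A_i$ analytic and $A_i(E_i)=2\phi(E_i)=P(E_i)/\rho_i$, where $\rho_i=\prod_{k\ne i}(E_i-E_k)^{1/2}$. With $3Q$ in place of $P$ we get $q=w_j+(\lambda-E_i)^{1/2}B_i$, $B_i(E_i)=3Q(E_i)/\rho_i$. Differentiating,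
\begin{equation}\label{eq:local}
\begin{aligned}
\delta p&=-\tfrac12\,\delta E_i\,\frac{P(E_i)}{\rho_i}(\lambda-E_i)^{-1/2}+O(1),\\
\delta q&=-\tfrac12\,\delta E_i\,\frac{3Q(E_i)}{\rho_i}(\lambda-E_i)^{-1/2}+O(1).
\end{aligned}
\end{equation}

\begin{proposition}\label{prop:N}
Let $\delta\mathbf E$ be vertical. Then $\delta p=N/\sqrt R$ with a real polynomial $N$ of degree at most $n-1$, and
\begin{equation}\label{eq:N}
N(E_i)=-\tfrac12P(E_i)\,\delta E_i,\qquad\delta I_j=\frac i2\oint_{C_j}\frac{N\,d\lambda}{\sqrt R}=\int_{G_j}\operatorname{Im}\delta p\,d\lambda .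
\end{equation}
If $N=0$ or $\delta I=0$, then $\delta\mathbf E=0$. In particular the differential of $\Phi=(v,I,c)$ is invertible at every point of $\mathcal E$.
\end{proposition}

\begin{proof}
An interior point of a band or of a $G_j$ remains so when $\mathbf E$ moves slightly. By Lemma~\ref{lem:signs}(b), $\delta p$ is real inside bands and has real part $\delta v_j=0$ inside $G_j$. This is the pattern \eqref{eq:root} of $\sqrt R$, so $N=\sqrt R\,\delta p$ is real on $\mathbb R\setminus\{E_i\}$ and extends by reflection to $\mathbb C\setminus\{E_i\}$. By \eqref{eq:local} and $\sqrt R=(\lambda-E_i)^{1/2}(\rho_i+o(1))$ it is bounded near $E_i$, with limit $-\frac12P(E_i)\delta E_i$, so the singularities are removable. Since $\delta\kappa=0$, \eqref{eq:inf} gives $\delta p=O(\lambda^{-3/2})$ and $N=O(\lambda^{n-1})$; by Liouville's theorem $N$ is a polynomial of degree at most $n-1$. Differentiating the first formula of \eqref{eq:loops} gives the loop integral. By \eqref{eq:loop} it equals $-(-1)^{n-j}\int_{G_j}N/\sqrt{|R|}\,d\lambda$, and by \eqref{eq:root} $\operatorname{Im}\delta p=-(-1)^{n-j}N/\sqrt{|R|}$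 on $G_j$. If $\delta I=0$ then $N=0$ by Lemma~\ref{lem:norm}(a), and if $N=0$ then $\delta\mathbf E=0$ because $P(E_i)\ne0$. Thus the kernel of $d\Phi$ is trivial.
\end{proof}

Now we bring in $\delta w$. On $G_j$ the real part of $\delta q$ is $\delta w_j$, and $\delta p$ is imaginary with integral $i\,\delta I_j$. So the product $\delta q\,\delta p$ has $\int_{\mathbb R}\operatorname{Im}=\sum_j\delta w_j\,\delta I_j$; this is what singles out the actions among the possible measures of gap size. The product has poles at the $E_i$, caused by the motion of the branch points. They disappear if $q$ is varied at fixed $p$ instead of fixed $\lambda$, that is, if $\delta q$ is replaced by $\delta q-(q'/p')\,\delta p$. The price is poles at the zeros $\mu_l$ of $p'$. By \eqref{eq:PQ} and \eqref{eq:inf},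
\begin{equation}\label{eq:QP}
\frac{q'}{3p'}=\frac QP=\lambda-\kappa+\sum_{l=1}^n\frac{\gamma_l}{\lambda-\mu_l},\qquad\gamma_l=\frac{Q(\mu_l)}{P'(\mu_l)} .
\end{equation}

\begin{proposition}\label{prop:form}
For vertical $\delta\mathbf E,\tilde\delta\mathbf E$ with polynomials $N,\tilde N$,
\begin{equation}\label{eq:form}
\sum_{j=1}^n\delta w_j\,\tilde\delta I_j=3\pi\sum_{l=1}^n\frac{\gamma_l}{|R(\mu_l)|}\,N(\mu_l)\tilde N(\mu_l).
\end{equation}
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:cauchy} to
\[
f=\Bigl(\delta q-\frac{3Q}P\,\delta p\Bigr)\tilde\delta p=\delta q\,\tilde\delta p-\frac{3QN\tilde N}{PR},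
\]
with $X=\{E_i\}\cup\{\mu_l\}$. Near $E_i$ the bracket is $O(1)$, because the singular terms in \eqref{eq:local} cancel, so $f=O(|\lambda-E_i|^{-1/2})$. Near $\mu_l$ the term $\delta q\,\tilde\delta p$ is bounded, and the rational term has a simple pole with real residue $-3\gamma_lN(\mu_l)\tilde N(\mu_l)/R(\mu_l)$, where $R(\mu_l)<0$. At infinity $\delta q=O(\lambda^{-1/2})$, $(Q/P)\,\delta p=O(\lambda^{-1/2})$ and $\tilde\delta p=O(\lambda^{-3/2})$, so $f=O(\lambda^{-2})$. On $\mathbb R$ the rational term is real. The term $\delta q\,\tilde\delta p$ is real on bands (both factors are real) and on $G_0$ (both are imaginary), and on $G_j$ it has imaginary part $\delta w_j\operatorname{Im}\tilde\delta p$. By \eqref{eq:N}, $\int_{\mathbb R}\operatorname{Im}f=\sum_j\delta w_j\,\tilde\delta I_j$.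
\end{proof}

The right side of \eqref{eq:form} is symmetric, and it is negative definite as soon as all $\gamma_l<0$. Fixing $c$ is essential: for the shift $\delta\mathbf E=(1,\dots,1)$ Lemma~\ref{lem:sym} gives $\delta v=0$, $\delta I=0$, $\delta\kappa=\frac12$, so $\sum_j\delta w_j\,\delta I_j=0$ with $\delta\mathbf E\ne0$.

\section{One gap}\label{sec:one}

Let $n=1$; we drop the index $j=1$. All terms of \eqref{eq:form} can be written through the moments
\[
m_k=\int_{E_2}^{E_3}\frac{\lambda^k\,d\lambda}{\sqrt{|R|}},\qquad k=0,1,2 .
\]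
The normalization of $P=\lambda-\mu$ gives $\mu=m_1/m_0$. On the gap $\sqrt R=i\sqrt{|R|}$, so $g'=(\mu-\lambda)/(2\sqrt{|R|})$, and integration by parts gives $I=-\int\lambda g'\,d\lambda=\frac12(m_2-\mu m_1)$. By \eqref{eq:QP}, $Q=(\lambda-\kappa)(\lambda-\mu)+\gamma$, and its normalization reads $m_2-\mu m_1+\gamma m_0=0$. Hence
\[
\gamma=-2I/m_0<0 .
\]
For a vertical variation $N$ is a constant, $\operatorname{Im}\delta p=-N/\sqrt{|R|}$ on the gap, and $\delta I=-Nm_0$. Substituting in \eqref{eq:form} with $\tilde\delta=\delta$, we find that along a fiber of $(v,c)$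
\begin{equation}\label{eq:slope}
\delta w=-\frac{6\pi I}{m_0^3\,|R(\mu)|}\,\delta I :
\end{equation}
the frequency strictly decreases as the action grows.

\begin{remark}
The slope in \eqref{eq:slope} does not degenerate when the gap closes. Take $\mathbf E=(0,e-r,e+r)$, $r\to0$, and put $\lambda=e+r\tau$, so that $d\lambda/\sqrt{|R|}=(e+r\tau)^{-1/2}(1-\tau^2)^{-1/2}d\tau$. Then $m_0\to\pi e^{-1/2}$, $\mu=e+O(r^2)$, $|R(\mu)|\sim er^2$, and $I=\frac12\int(\lambda-e)(\lambda-\mu)/\sqrt{|R|}\,d\lambda\sim\frac\pi4r^2e^{-1/2}$. The slope tends to $-3/(2\pi)$.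
\end{remark}

To pass from \eqref{eq:slope} to a global statement we use the symmetries. By Lemma~\ref{lem:sym} the function
\[
\chi=\frac{w-v^3-3\kappa v}{v^3}
\]
is invariant under scalings, and under shifts, because the numerator changes by $\frac32bv-3\cdot\frac12bv=0$. The next proposition proves Theorem~\ref{thm:B}(iv) and the injectivity in Theorem~\ref{thm:A} for $n=1$.

\begin{proposition}\label{prop:one}
For $n=1$ the map $(v,w,c)$ is a bijection of $\mathcal E$ onto $\{v>0,\ c\in\mathbb R,\ w<v^3+3\kappa v\}$.
\end{proposition}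

\begin{proof}
Every $\mathbf E\in\mathcal E$ is uniquely $a(0,\varepsilon,1)+b$ with $a>0$, $b\in\mathbb R$, $\varepsilon=(E_2-E_1)/(E_3-E_1)\in(0,1)$. Let $v_\varepsilon,w_\varepsilon,\kappa_\varepsilon,\chi_\varepsilon$ be the data of $(0,\varepsilon,1)$. Then $\chi(\mathbf E)=\chi_\varepsilon$, $v=a^{1/2}v_\varepsilon$, $\kappa=a\kappa_\varepsilon+\frac12b$. If $\varepsilon\mapsto\chi_\varepsilon$ is a bijection of $(0,1)$ onto $(-\infty,0)$, then for given $(v,w,c)$ with $v>0$, $\chi<0$ these equations determine successively $\varepsilon$, $a$, $b$, uniquely, and the proposition follows.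

\emph{Monotonicity.} With $a=v_\varepsilon^{-2}$, $b=-2a\kappa_\varepsilon$ we get a smooth curve in $\mathcal E$ on which $v=1$, $\kappa=0$, $\chi_\varepsilon=w-1$. Its velocity is vertical and nonzero, since $\varepsilon$ is a smooth function of $\mathbf E$. By Proposition~\ref{prop:N} $\delta I\ne0$, and by \eqref{eq:slope} $d\chi_\varepsilon/d\varepsilon=\delta w\ne0$. So $\chi_\varepsilon$ is strictly monotone.

\emph{The limit $\varepsilon\to1$.} The point $(0,1,1)$ lies in $\mathcal E^*$, $\chi$ is continuous there by Lemma~\ref{lem:cont}, and it vanishes by \eqref{eq:free}. So $\chi_\varepsilon\to0$.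

\emph{The limit $\varepsilon\to0$.} The substitution $\lambda=\varepsilon+(1-\varepsilon)t$ gives
\[
m_k=\int_\varepsilon^1\frac{\lambda^k\,d\lambda}{\sqrt{\lambda(\lambda-\varepsilon)(1-\lambda)}}=\int_0^1\frac{(\varepsilon+(1-\varepsilon)t)^{k-1/2}}{\sqrt{t(1-t)}}\,dt .
\]
Hence $m_0\to\infty$ (Fatou's lemma, with limit integrand $t^{-1}(1-t)^{-1/2}$), $\varepsilon m_0\le\pi\varepsilon^{1/2}\to0$, $m_1\to\int_0^1(1-t)^{-1/2}dt=2$ and $m_2\to\int_0^1t(1-t)^{-1/2}dt=\frac43$. Write $Q=\lambda^2-\frac{1+\varepsilon}2\lambda+\beta_0$. The normalizations give $m_0\mu=m_1\to2$ and $m_0\beta_0=\frac{1+\varepsilon}2m_1-m_2\to-\frac13$. On the band $(0,\varepsilon)$ we have $\sqrt R=-\sqrt{|R|}$, and $m_0\lambda\to0$, $1-\lambda\to1$ uniformly. With $\int_0^\varepsilon d\lambda/\sqrt{\lambda(\varepsilon-\lambda)}=\pi$,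
\[
m_0v_\varepsilon=\frac12\int_0^\varepsilon\!\frac{m_0(\mu-\lambda)\,d\lambda}{\sqrt{\lambda(\varepsilon-\lambda)(1-\lambda)}}\to\pi,\qquad
m_0w_\varepsilon=-\frac32\int_0^\varepsilon\!\frac{m_0Q\,d\lambda}{\sqrt{\lambda(\varepsilon-\lambda)(1-\lambda)}}\to\frac\pi2 .
\]
Also $\kappa_\varepsilon=\frac{1+\varepsilon}2-\mu\to\frac12$. Therefore $v_\varepsilon\to0$, $w_\varepsilon/v_\varepsilon-3\kappa_\varepsilon\to\frac12-\frac32=-1$, and $\chi_\varepsilon=v_\varepsilon^{-2}(w_\varepsilon/v_\varepsilon-3\kappa_\varepsilon)-1\to-\infty$.
\end{proof}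

Two steps were special to $n=1$. The sign of $\gamma$ came from a single linear equation; in general the $\gamma_l$ solve an $n\times n$ system. And the fiber of $(v,c)$ was seen to be an interval by symmetry; in general we need the fiber to be convex in the coordinates $I$, since $\sum_j\delta w_j\,\delta I_j<0$ can be integrated only along curves on which $\delta I$ keeps its direction.

\section{The residues of $Q/P$ are negative}\label{sec:sign}

\begin{lemma}\label{lem:sign}
For $\mathbf E\in\mathcal E$ we have $\gamma_l<0$, $l=1,\dots,n$.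
\end{lemma}

\begin{proof}
Since $q'=3(Q/P)p'$ and $p'=ig'$ on $G_j$, the normalization of $Q$ reads $\int_{G_j}(Q/P)g'\,d\lambda=0$. Insert \eqref{eq:QP} and use $\int_{G_j}g'\,d\lambda=0$, $\int_{G_j}\lambda g'\,d\lambda=-I_j$:
\begin{equation}\label{eq:M}
\sum_{l=1}^nM_{jl}\gamma_l=I_j,\qquad M_{jl}=\int_{G_j}\frac{g'(\lambda)}{\lambda-\mu_l}\,d\lambda,\qquad1\le j\le n .
\end{equation}
For $l\ne j$, integration by parts gives $M_{jl}=\int_{G_j}g\,(\lambda-\mu_l)^{-2}d\lambda>0$. These entries work against the desired sign, and we need the diagonal to dominate them. The function $p'/(\lambda-\mu_l)$ has no pole at $\mu_l$, because $p'(\mu_l)=0$; it is $O(|\lambda-E_i|^{-1/2})$ at the $E_i$, $O(|\lambda|^{-3/2})$ at infinity, and real on bands. Lemma~\ref{lem:cauchy} gives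
\begin{equation}\label{eq:col}
\sum_{j=1}^nM_{jl}=-\int_{-\infty}^{E_1}\frac{g'(\lambda)}{\lambda-\mu_l}\,d\lambda<0 ,
\end{equation}
since $g'<0$ and $\lambda-\mu_l<0$ on $(-\infty,E_1)$.

Suppose that $L=\{l:\gamma_l\ge0\}$ is not empty, and sum \eqref{eq:M} over $j\in L$:
\[
0<\sum_{j\in L}I_j=\sum_{l=1}^n\gamma_l\sum_{j\in L}M_{jl} .
\]
If $l\in L$, the inner sum arises from \eqref{eq:col} by deleting positive off-diagonal entries, so it is negative while $\gamma_l\ge0$. If $l\notin L$, the inner sum consists of off-diagonal entries and is positive while $\gamma_l<0$. Every term is $\le0$, a contradiction.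
\end{proof}

\begin{remark}
The lemma implies $(Q/P)'=1-\sum_l\gamma_l(\lambda-\mu_l)^{-2}>0$. On a band, $p$ is an increasing coordinate and $dq/dp=3Q/P$; so $q$ is a strictly convex function of $p$ on each band, as is $q=p^3+3\kappa p$, $p\ge0$, in the case without gaps.
\end{remark}

\begin{proposition}\label{prop:mono}
If $\delta\mathbf E\ne0$ is vertical, then $\sum_j\delta w_j\,\delta I_j<0$.
\end{proposition}

\begin{proof}
By \eqref{eq:form} with $\tilde\delta=\delta$ and Lemma~\ref{lem:sign} the sum is $\le0$, with equality only if $N$ vanishes at the $n$ points $\mu_l$. Then $N=0$, as $\deg N\le n-1$, and $\delta\mathbf E=0$ by Proposition~\ref{prop:N}.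
\end{proof}

\section{The actions as global coordinates}\label{sec:global}

The map $\Phi=(v,I,c):\mathcal E\to\mathcal T$ is a local diffeomorphism by Proposition~\ref{prop:N}. Unlike the image of \eqref{eq:map}, its target is a known convex set, and a proper local homeomorphism onto a simply connected space is one-to-one. So we must prove properness: while $(v,I,c)$ stays in a compact subset of $\mathcal T$, the branch points cannot run to infinity, no band can shrink to a point, and no gap can close. The last is excluded by continuity of $I_j$ on $\mathcal E^*$; the first two need arguments.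

\subsection{An a priori bound}

Without gaps, $p$ equals $\zeta=(\lambda-E_1)^{1/2}$. In general we compare $p$ with $\zeta$, and measure bands and gaps in the variable $\zeta$.

\begin{lemma}\label{lem:bound}
On $\mathcal E$ we have $\sqrt{E_{2n+1}-E_1}\le v_n+\sum_{j=1}^n(8I_j/\pi)^{1/3}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sym} we may assume $E_1=0$. The map $\zeta=\lambda^{1/2}$ sends $\mathbb C_+$ onto the open first quadrant; let $\zeta_i=E_i^{1/2}$, so $\zeta_1=0$. Regard $p$ as a function of $\zeta$. It is imaginary on the positive imaginary axis, which is the image of $\lambda<0$, so $p(-\bar\zeta)=-\overline{p(\zeta)}$ extends it to a function analytic for $\zeta\in\mathbb C_+$, continuous on $\overline{\mathbb C}_+$, with $p=\zeta+O(1/\zeta)$. On the real axis $\operatorname{Im}p=:\hat g\ge0$ is even and supported on the $2n$ intervals $\pm[\zeta_{2j},\zeta_{2j+1}]$.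

\emph{Bands.} The harmonic function $\operatorname{Im}(p-\zeta)$ has boundary values $\hat g\ge0$ and tends to $0$ at infinity, so it is nonnegative by the minimum principle. On $(\zeta_{2j-1},\zeta_{2j})$ it vanishes and $p$ is analytic by reflection, so the derivative in the direction $i$, which is $dp/d\zeta-1$ by the Cauchy--Riemann equations, is nonnegative. Integrating, $\zeta_{2j}-\zeta_{2j-1}\le v_j-v_{j-1}$.

\emph{Gaps.} Fix $j$ and let $\xi=\zeta_{2j}$, $\eta=\zeta_{2j+1}$. We want a lower bound for $\hat g$ on $(\xi,\eta)$, and we divide by the function with the same behavior at the ends of this interval and at infinity: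
\[
F=\frac{p-v_j}{y},\qquad y=(\zeta-\xi)^{1/2}(\zeta-\eta)^{1/2} .
\]
Then $F$ is analytic in $\mathbb C_+$, continuous on $\overline{\mathbb C}_+\setminus\{\xi,\eta\}$, bounded near $\xi,\eta$, and $F=1+O(1/\zeta)$. On $(\xi,\eta)$ we have $p-v_j=i\hat g$ and $y=i|y|$, so $F=\hat g/|y|$ is real, and $F$ is analytic there by reflection. For $\tau>\eta$, $y>0$ and $\operatorname{Im}F=\hat g/|y|\ge0$; for $\tau<\xi$, $y<0$ and $\operatorname{Im}F=-\hat g/|y|\le0$. Let $t\in(\xi,\eta)$ and apply Lemma~\ref{lem:cauchy} to $F(\zeta)/(\zeta-t)$, which has residue $F(t)$ at $t$ and equals $\zeta^{-1}+O(\zeta^{-2})$ at infinity: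
\[
\pi\bigl(F(t)-1\bigr)=\int_{\mathbb R}\frac{\operatorname{Im}F(\tau)}{\tau-t}\,d\tau\ge0 .
\]
Thus $\hat g(t)\ge\sqrt{(t-\xi)(\eta-t)}$. This semicircle has area $\frac\pi8(\eta-\xi)^2$ and is symmetric about $\frac12(\xi+\eta)$, so with $d\lambda=2t\,dt$
\[
I_j\ge2\int_\xi^\eta t\sqrt{(t-\xi)(\eta-t)}\,dt=\frac\pi8(\xi+\eta)(\eta-\xi)^2\ge\frac\pi8(\eta-\xi)^3 .
\]
Adding the lengths of all bands and gaps between $0$ and $\zeta_{2n+1}$ gives the lemma.
\end{proof}

\subsection{Bands do not collapse}

Across the band $\Lambda_{j}$ the function $p$ increases by $v_{j+1}-v_j$. If the band shrinks to a point while this increment stays positive, the limit of $p$ must jump there. We show that a jump forces a logarithmic singularity whose sign contradicts $\operatorname{Im}p\ge0$.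

\begin{lemma}\label{lem:compact}
Let $\mathbf E^k\in\mathcal E^*$ with $(v^k,I^k,c^k)\to(v,I,c)\in\mathcal T^*$. Then a subsequence of $\mathbf E^k$ converges to a point of $\mathcal E^*$.
\end{lemma}

\begin{proof}
Since $\mathcal E$ is dense in $\mathcal E^*$ and the data are continuous (Lemma~\ref{lem:cont}), we can move each $\mathbf E^k$ into $\mathcal E$, changing it and its data by less than $1/k$. So let $\mathbf E^k\in\mathcal E$. By Lemma~\ref{lem:bound} the differences $E_i^k-E_1^k$ and $\mu_j^k-E_1^k$ are bounded. By \eqref{eq:inf},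
\[
\kappa^k-\tfrac12E_1^k=\tfrac12\sum_i(E_i^k-E_1^k)-\sum_j(\mu_j^k-E_1^k),
\]
so $E_1^k$ is bounded; this is where the convergence of $c^k$ is used. Pass to a subsequence with $E_i^k\to E_i^*$, $\mu_j^k\to\mu_j^*$. By Lemma~\ref{lem:conv}, $p_k\to p_*$ locally uniformly on $\overline{\mathbb C}_+\setminus\{E_i^*\}$, where
\[
p_*'=\frac12\prod_j(\lambda-\mu_j^*)\Big/\prod_i(\lambda-E_i^*)^{1/2},\qquad\operatorname{Im}p_*\ge0
\]
by Lemma~\ref{lem:signs}(e).

Let $\lambda_0$ be a point at which $m\ge2$ of the $E_i^*$ coincide. Their indices form a block $i_-,\dots,i_+$ of consecutive integers; put $j=\lfloor i_-/2\rfloor$, $l=\lfloor i_+/2\rfloor$. If $l=j$, the block is $\{2j,2j+1\}$, a closing gap. We must exclude $l>j$.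

Let $\nu$ be the number of $\mu_i^*$ equal to $\lambda_0$. Near $\lambda_0$ we have $p_*'=(\lambda-\lambda_0)^\theta\phi(\lambda)$ with $\theta=\nu-m/2$ and $\phi$ analytic in a disc around $\lambda_0$. An index strictly between $i_-$ and $i_+$ is an end of a gap whose other end is also in the block, and each such gap squeezes its zero $\mu_i^k$ to $\lambda_0$. Hence $m\le2\nu+2$, and $\theta\in\{-1,-\frac12,0,\frac12,\dots\}$.

Suppose $l>j$. For small $\epsilon>0$ and large $k$ the points $E^k_{i_\pm}$ lie in $(\lambda_0-\epsilon,\lambda_0+\epsilon)$, and $p_k$ equals $v_j^k$, $v_l^k$ there. Since $\operatorname{Re}p_k$ is nondecreasing on $\mathbb R$, letting $k\to\infty$ gives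
\begin{equation}\label{eq:jump}
\operatorname{Re}p_*(\lambda_0+\epsilon)-\operatorname{Re}p_*(\lambda_0-\epsilon)\ge v_l-v_j>0 ,
\end{equation}
where the strict inequality is the hypothesis $v\in\Delta$ (with $v_0=0$). If $\theta\ge-\frac12$, then $p_*'$ is integrable at $\lambda_0$, $p_*$ extends continuously to $\lambda_0$ in $\overline{\mathbb C}_+$, and the left side of \eqref{eq:jump} tends to $0$ with $\epsilon$, a contradiction. If $\theta=-1$, then $p_*=C\log(\lambda-\lambda_0)+(\text{analytic})$ with $C=\phi(\lambda_0)$ and $0\le\arg(\lambda-\lambda_0)\le\pi$. The left side of \eqref{eq:jump} tends to $\operatorname{Re}(-i\pi C)=\pi\operatorname{Im}C$, so $\operatorname{Im}C>0$. But then $\operatorname{Im}p_*=\operatorname{Im}C\cdot\log|\lambda-\lambda_0|+O(1)\to-\infty$ as $\lambda\to\lambda_0$, which contradicts $\operatorname{Im}p_*\ge0$.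
\end{proof}

\begin{remark}
The lemma fails if the limit $v$ lies on the boundary of $\Delta$. For $\mathbf E=(0,\varepsilon,1)$, $\varepsilon\to0$, the computation in Proposition~\ref{prop:one} gives $v\to0$, $I=\frac12(m_2-\mu m_1)\to\frac23$, $\kappa\to\frac12$, while $\mathbf E\to(0,0,1)\notin\mathcal E^*$.
\end{remark}

\subsection{The covering argument}

\begin{proposition}\label{prop:diffeo}
$\Phi$ is a real-analytic diffeomorphism of $\mathcal E$ onto $\mathcal T$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:signs} and~\ref{lem:cont}, $\Phi$ is an analytic map into $\mathcal T$, and by Proposition~\ref{prop:N} and the inverse function theorem it is a local analytic diffeomorphism.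

\emph{Properness.} If $\Phi(\mathbf E^k)$ converges in $\mathcal T$, then a subsequence of $\mathbf E^k$ converges in $\mathcal E$. Indeed, by Lemma~\ref{lem:compact} a subsequence converges to some $\mathbf E^*\in\mathcal E^*$, and $I_j(\mathbf E^*)=\lim I_j(\mathbf E^k)>0$, so no gap of $\mathbf E^*$ is closed.

\emph{$\Phi$ is a covering map.} The image is open, closed by properness, and not empty, so it is the whole connected space $\mathcal T$. The fiber over $y\in\mathcal T$ is compact and discrete, hence a finite set $\{x_1,\dots,x_m\}$. Choose disjoint open sets $U_i\ni x_i$ mapped homeomorphically onto open sets. There is an open neighborhood $Y\subset\bigcap_i\Phi(U_i)$ of $y$ with $\Phi^{-1}(Y)\subset\bigcup_iU_i$: otherwise there are points outside $\bigcup_iU_i$ whose images tend to $y$, and by properness a subsequence converges to a point of the fiber outside $\bigcup_iU_i$. Then $\Phi^{-1}(Y)$ is the disjoint union of the sets $U_i\cap\Phi^{-1}(Y)$, each mapped homeomorphically onto $Y$.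

A covering map from a path-connected space onto a simply connected space is a bijection: a path joining two points of a fiber projects to a loop, the loop is null-homotopic, and so its lift is closed. Both $\mathcal E$ and $\mathcal T$ are convex, so $\Phi$ is bijective, and its inverse is analytic because it is locally analytic.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

By Proposition~\ref{prop:diffeo}, $w$ is an analytic function $w_{v,c}(I)$ on $\mathcal T$. We write $x\cdot y$ for the standard inner product on $\mathbb R^n$.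

\begin{lemma}\label{lem:segment}
Fix $(v,c)\in\Delta\times\mathbb R$, and let $I(\tau)=I^0+\tau\xi$ with $\xi\ne0$ lie in $(0,\infty)^n$ for $\tau$ in an interval. Then $\frac d{d\tau}\,w_{v,c}(I(\tau))\cdot\xi<0$ on this interval.
\end{lemma}

\begin{proof}
The velocity of the curve $\Phi^{-1}(v,I(\tau),c)$ is vertical with $\delta I=\xi\ne0$, so the derivative equals $\delta w\cdot\delta I$, which is negative by Proposition~\ref{prop:mono}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathbf E^0,\mathbf E^1\in\mathcal E$ have the same $(\mathbf V,\mathbf W,c)$, hence the same $(v,w,c)$ by Lemma~\ref{lem:periods}. Let $I^0,I^1$ be their actions. If $\xi=I^1-I^0\ne0$, the segment from $I^0$ to $I^1$ lies in the convex set $(0,\infty)^n$, and Lemma~\ref{lem:segment} gives $w(\mathbf E^1)\cdot\xi<w(\mathbf E^0)\cdot\xi$, which is impossible. So $I^0=I^1$, and $\mathbf E^0=\mathbf E^1$ by Proposition~\ref{prop:diffeo}.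

If $\delta\mathbf E$ is in the kernel of the differential of \eqref{eq:map}, then it is vertical and $\delta w=0$, so $\delta\mathbf E=0$ by Proposition~\ref{prop:mono}. Thus the Jacobian does not vanish. By the inverse function theorem an injective analytic map with nonvanishing Jacobian between open subsets of $\mathbb R^{2n+1}$ has open image and analytic inverse.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(i)]
The first statement is Proposition~\ref{prop:diffeo}. Let $\Phi^*=(v,I,c):\mathcal E^*\to\mathcal T^*$ be the continuous extension from Section~\ref{sec:pq}.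

\emph{Bijectivity.} Let $(v,I,c)\in\mathcal T^*$ and $J=\{j:I_j=0\}$. A preimage has exactly the gaps $j\in J$ closed, and its reduced curve has the data $(v_i,I_i)_{i\notin J}$ and $c$. There is exactly one curve with open gaps and these data: by Proposition~\ref{prop:diffeo} for $n-|J|$ gaps, or by $E_1=2Kc$ if $|J|=n$. Let $p$ be its quasimomentum. The closed gaps must be placed at points $\lambda_j$, $j\in J$, of the bands of this curve with $p(\lambda_j)=v_j$. By Lemma~\ref{lem:signs}(b) and \eqref{eq:inf}, $p$ maps the successive bands increasingly and bijectively onto the successive closed intervals into which the numbers $v_i$, $i\notin J$, cut $[0,\infty)$. As $v_j$ is different from $0$ and from these numbers, $\lambda_j$ exists, is unique, and is interior to a band. So there is at most one preimage. Conversely, insert each $\lambda_j$ as a double branch point. The gaps, open or closed, are ordered along $\mathbb R$ as the values of $\operatorname{Re}p$ on them, so the gap with value $v_j$ is the $j$-th one. The result is a point of $\mathcal E^*$ with the given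 reduced curve, and by Lemma~\ref{lem:norm}(c) its data are $(v,I,c)$.

\emph{Continuity of the inverse.} Let $\Phi^*(\mathbf E^k)\to\Phi^*(\mathbf E)$. By Lemma~\ref{lem:compact} every subsequence of $\mathbf E^k$ has a subsequence converging to some $\mathbf E'\in\mathcal E^*$; then $\Phi^*(\mathbf E')=\Phi^*(\mathbf E)$, so $\mathbf E'=\mathbf E$. Hence $\mathbf E^k\to\mathbf E$.
\end{proof}

By (i) and Lemma~\ref{lem:cont}, $w_{v,c}(I)$ is now defined and jointly continuous on $\mathcal T^*$.

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(ii)]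
For fixed $(v,c)$, the vertical vectors correspond under $d\Phi$ to arbitrary $\delta I\in\mathbb R^n$. To find the potential we repeat the idea of Proposition~\ref{prop:form} with $q$ in place of $\delta q$. Write $p=\lambda^{1/2}-\kappa\lambda^{-1/2}-H_0\lambda^{-3/2}-H\lambda^{-5/2}+\cdots$ and let $f=q\,\delta p$ with $\delta$ vertical. Then $f=O(|\lambda-E_i|^{-1/2})$ at the branch points. It is real on the bands and on $G_0$, and has imaginary part $w_j\operatorname{Im}\delta p$ on $G_j$. At infinity, $q=\lambda^{3/2}+O(\lambda^{-1/2})$ and $\delta p=-\delta H_0\lambda^{-3/2}-\delta H\lambda^{-5/2}+O(\lambda^{-7/2})$, so $f=-\delta H_0-\delta H\lambda^{-1}+O(\lambda^{-2})$. Lemma~\ref{lem:cauchy} and \eqref{eq:N} give $\sum_jw_j\,\delta I_j=\pi\,\delta H$, that is, $w=\nabla_I\mathcal H$. The Hessian of $\mathcal H$ is the symmetric matrix $(\partial w_j/\partial I_k)$, and its quadratic form at $\delta I\ne0$ is $\delta w\cdot\delta I<0$ by Proposition~\ref{prop:mono}.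
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(iii)]
\emph{Monotonicity.} By (i), two different points with the same $(v,c)$ have different actions $I^0\ne I^1$ in $[0,\infty)^n$. Let $\xi=I^1-I^0$, $I(\tau)=I^0+\tau\xi$. The segment may lie in the boundary of the orthant, but for $\tau\in(0,1)$ the set of vanishing coordinates is constant, namely $J=\{j:I_j^0=I_j^1=0\}$, and $|J|<n$. Since $\xi_j=0$ for $j\in J$, the function $\psi(\tau)=w_{v,c}(I(\tau))\cdot\xi$ involves only the $w_j$ with $j\notin J$. For $\tau\in(0,1)$ these are the frequencies of the reduced curve, which has $n-|J|$ open gaps and the data $(v_i,I_i(\tau))_{i\notin J}$, $c$. Lemma~\ref{lem:segment} for $n-|J|$ gaps gives $\psi'<0$ on $(0,1)$, and $\psi$ is continuous on $[0,1]$. Hence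
\begin{equation}\label{eq:strict}
\bigl(w_{v,c}(I^1)-w_{v,c}(I^0)\bigr)\cdot(I^1-I^0)<0\qquad\text{for }I^0\ne I^1\text{ in }[0,\infty)^n .
\end{equation}
For $I^1=I(\mathbf E)$, $\mathbf E\in\mathcal E$, and $I^0=0$, formula \eqref{eq:free} turns \eqref{eq:strict} into the last inequality of (iii).

\emph{The extension.} The formulas $V_j=2\sigma_jv_j$, $W_j=2\sigma_jw_j$ extend $(\mathbf V,\mathbf W,c)$ continuously to $\mathcal E^*$, and the extension is injective by \eqref{eq:strict}. For continuity of the inverse, let $\mathbf E^k,\mathbf E^*\in\mathcal E^*$ have data $(v^k,w^k,c^k)\to(v,w,c)$ and actions $I^k,I^*$. By (i) it suffices to show $I^k\to I^*$. The difficulty is that $I^k$ is not known to be bounded, so we use monotonicity to pull the comparison back to a fixed sphere around $I^*$. Suppose $|I^k-I^*|\ge r>0$ along a subsequence, put $e^k=(I^k-I^*)/|I^k-I^*|$, and pass to a further subsequence with $e^k\to e$, $|e|=1$. The point $I^*+re^k$ lies on the segment from $I^*$ to $I^k$, hence in $[0,\infty)^n$, and $I^k-(I^*+re^k)$ is a nonnegative multiple of $e^k$.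 Write $w^{(k)}=w_{v^k,c^k}$. By \eqref{eq:strict}, $w^k\cdot e^k=w^{(k)}(I^k)\cdot e^k\le w^{(k)}(I^*+re^k)\cdot e^k$, so
\[
\bigl(w^k-w^{(k)}(I^*)\bigr)\cdot e^k\le\bigl(w^{(k)}(I^*+re^k)-w^{(k)}(I^*)\bigr)\cdot e^k .
\]
By joint continuity the left side tends to $(w-w_{v,c}(I^*))\cdot e=0$, and the right side tends to $(w_{v,c}(I^*+re)-w_{v,c}(I^*))\cdot e$, which is negative by \eqref{eq:strict}. This contradiction proves $I^k\to I^*$.
\end{proof}

Part (iv) of Theorem~\ref{thm:B} is Proposition~\ref{prop:one}, and the proof of both theorems is complete.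

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the parametrization of finite-gap solutions by frequency and wavenumber vectors and a theorem of I.~Krichever},
doi:10.1007/bf00750304,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF00750304.pdf}.

\end{thebibliography}
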